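# Proper agnostic active learning: where the improper query bounds fail, and what holds instead

## Query bounds for proper learners

Fix a concept class $\mathbb C$ of $\{0,1\}$-valued functions, of VC dimension $d$ with $1\le d<\infty$ and star number $\mathfrak s$. (If $d=0$, then $|\mathbb C|=1$ and there is nothing to learn.) In agnostic active learning with noise budget $\beta$, the following two query bounds are available for every $\mathbb C$ and all $\varepsilon,\delta\in(0,1)$, $\beta\in[0,1]$, by a learner $\mathbb A_{avid}$ whose output need not lie in $\mathbb C$. They are Theorem 1 and Theorem 3 of "Agnostic Active Learning Is Always Better Than Passive Learning":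
$$O\Big(\frac{\beta^2}{\varepsilon^2}\Big(d+\log\frac1\delta\Big)\Big)+\tilde O\Big(\frac d\varepsilon\Big),\tag{1}$$
$$O\Big(\frac{\beta^2}{\varepsilon^2}\Big(d+\log\frac1\delta\Big)\Big)+\tilde O\Big(\min\Big\{\mathfrak sd,\frac d\varepsilon\Big\}\Big).\tag{2}$$
Here $O$ hides a universal constant, and $\tilde O$ also hides polylogarithmic factors in $1/\varepsilon,1/\delta,d$ (and $\mathfrak s$). A learner is *proper* if its output always lies in $\mathbb C$.

**Main Theorem.** *There are concept classes for which no proper learner achieves (1), and concept classes for which no proper learner achieves (2). In detail:*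

**Theorem A.** *For $M\ge2$ let $\mathcal X=\{0,1,\dots,M\}$ and $\mathbb C_M=\{\mathbb 1_{\{x\}}:1\le x\le M\}$. Then $d=1$ and $\mathfrak s=M-1$. If $\delta\le\frac14$ and $0<\varepsilon\le\frac12\min\{\beta,\frac1M\}$, every proper learner needs at least $\frac{\min\{M\beta,1\}}{4\varepsilon}$ queries. Consequently no choice of universal constant and polylogarithmic factors makes (2) valid for proper learners on all $\mathbb C_M$.*

**Theorem B.** *Let $K_0=2^{14}$. For all integers $k\ge3$, $K\ge K_0$ and all $\varepsilon\in[K^{-5},\frac1{4K^2}]$ there is a finite class on a finite domain, of VC dimension at most $4k-1$, for which every proper learner with $\beta=3/K$, $\delta\le\frac14$ needs more than*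
$$n_0=\Big\lfloor\frac{k\log K}{2048K^2\varepsilon^2}\Big\rfloor$$
*queries. Consequently, with $\beta_0=3/K_0$ and a universal $c>0$: for all $d\ge11$, $\beta\le\beta_0$, $\beta^5\le\varepsilon\le\beta^2/144$, $\delta\le\frac14$, some class of VC dimension at most $d$ has proper query complexity at least $c\,\frac{\beta^2}{\varepsilon^2}d\log\frac1\beta$. In particular (1) fails for proper learners.*

**Corollary B$'$.** *There is a countable class $\mathbb C^*$ on a countable domain, with VC dimension at most $11$, such that along $\beta=3/K$, $\varepsilon=K^{-3}$, $\delta=\frac14$, $K\to\infty$, the ratio of its proper query complexity to the bound (1) tends to infinity for every choice of constants and polylogarithmic factors, even depending on $\mathbb C^*$. The same holds for (2).*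

**Theorem C.** *Let $\alpha=\max\{\beta,\varepsilon\}$ and $L=d\log\frac4\alpha+\log\frac2\delta$. With a universal constant $C$, for every $\mathbb C$ there are randomized proper learners such that:*

1. *the number of queries is at most $C\big(\frac{\beta^2}{\varepsilon^2}+\frac1\varepsilon\big)L$; in particular it is at most*
$$C\frac{\beta^2}{\varepsilon^2}\Big(d\log\frac4\beta+\log\frac2\delta\Big)+\frac C\varepsilon\Big(d\log\frac4\varepsilon+\log\frac2\delta\Big)\tag{3}$$
*(first term read as $0$ if $\beta=0$);*
2. *if $\mathfrak s<\infty$, the number of queries is at most*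
$$C\frac{\beta^2}{\varepsilon^2}\Big(d\log\frac4\beta+\log\frac2\delta\Big)+\tilde O\Big(d\min\Big\{\frac1\varepsilon,\ \mathfrak s\Big(1+\frac\beta\varepsilon\Big)\Big\}\Big),\tag{4}$$
*with $\log\frac1\delta$ hidden in $\tilde O$.*

Logarithms are natural. Learners may use internal randomness: the lower bounds hold for randomized (hence also deterministic) learners, and Theorem C provides randomized ones. Theorems A and B and Corollary B$'$ settle the two questions; Theorem C is a complement that shows how much is lost.

## Labels on request, star numbers, and properness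

**Definition (the model).** Let $P$ be a distribution on $\mathcal X\times\{0,1\}$ and $\mathrm{er}_P(h)=P\{(x,y):h(x)\ne y\}$. The learner has access to an i.i.d. $P$-distributed sequence $(X_1,Y_1),(X_2,Y_2),\dots$. It sees all the $X_i$ for free, and it may request the labels $Y_i$ one at a time, choosing each request in view of the earlier answers. It then returns a measurable $\hat h:\mathcal X\to\{0,1\}$. It may depend on $\mathbb C,\varepsilon,\delta,\beta$.

**Definition (query complexity).** The query complexity at $(\varepsilon,\delta;\beta)$ is the smallest $n$ such that some learner makes at most $n$ queries and, for every $P$ with $\inf_{h\in\mathbb C}\mathrm{er}_P(h)\le\beta$, satisfies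
$$\mathrm{er}_P(\hat h)\le\inf_{h\in\mathbb C}\mathrm{er}_P(h)+\varepsilon\quad\text{with probability at least }1-\delta .$$
The *proper* query complexity allows only proper learners. Raising $\beta$ enlarges the set of admissible $P$, so both are nondecreasing in $\beta$.

As usual, $\mathbb C$ satisfies a standard measurability condition (universally separable, or image-admissible Suslin). The classes in the lower bounds are countable, so there this plays no role. In Theorem C we select concepts through their traces on finite samples. If $\mathbb C$ is universally separable, they can be taken from a countable subclass with the same finite traces (the first in an enumeration), so selections are measurable; in the Suslin case one uses measurable selection, as is standard.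

**Definition (star number).** $\mathfrak s$ is the largest $s$ for which there are distinct $x_1,\dots,x_s$ and $h_0,h_1,\dots,h_s\in\mathbb C$ such that, for each $i$, $h_i$ and $h_0$ disagree on $x_i$ and agree on every $x_j$ with $j\ne i$. If there is no largest $s$, then $\mathfrak s=\infty$.

*Example.* For thresholds $\mathbb 1[x\ge t]$ on $\mathbb R$, $\mathfrak s=2$. Take $h_0=\mathbb 1[x\ge\frac12]$ and the points $0,1$: the threshold $t=0$ flips only the point $0$, the threshold $t=2$ flips only the point $1$. Among three points, two, say $x<x'$, get the same value under $h_0$. If both are $0$, flipping $x$ to $1$ forces $x'$ to $1$; if both are $1$, flipping $x'$ to $0$ forces $x$ to $0$. So three points are impossible.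

What do the parts of the main theorem say against (1) and (2)?

*Theorem A against (2).* Take $\beta=1/M$, $\varepsilon=M^{-3/2}$, $\delta=\frac14$, $M\ge4$ (so that $\varepsilon\le\frac1{2M}$). Then $\beta^2/\varepsilon^2=M$ and $\mathfrak sd=M-1$, so (2) is $M\,\mathrm{polylog}(M)$. Theorem A demands $\frac14M^{3/2}$ queries: a polynomial gap, which no logarithm can hide.

*Theorem B against (1).* Take $k=3$, $\beta=3/K$, $\varepsilon=K^{-3}$, $\delta=\frac14$; here $K^{-5}\le K^{-3}\le\frac1{4K^2}$. With $d\le11$, (1) is $O(9K^4)+K^3\,\mathrm{polylog}(K)=O(K^4)$. Theorem B demands more than $\lfloor\frac3{2048}K^4\log K\rfloor$ queries, and the ratio tends to infinity. The gap is only a logarithm, but the leading term of (1) is an $O$ and not an $\tilde O$, and the term that may carry logarithms is of lower order.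

*Theorem C against Theorem B.* Fix a constant $\delta\le\frac14$ and let $d\ge11$, $\beta\le\beta_0$, $\beta^5\le\varepsilon\le\beta^2/144$. Then $\frac1\varepsilon\le\frac{\beta^2}{\varepsilon^2}$ and $\alpha=\beta$, so Theorem B and item 1 of Theorem C give, for the worst class of VC dimension at most $d$, proper query complexity $\Theta\big(\frac{\beta^2}{\varepsilon^2}d\log\frac1\beta\big)$. Similarly, since $M\ge\mathfrak s$ in Theorem A, in its parameter range the term $\min\{\frac1\varepsilon,\mathfrak s\frac\beta\varepsilon\}$ inside (4) is unavoidable for $d=1$, up to a constant.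

## Singletons: finding one noisy point

Let $M=4$, put mass $\frac14$ on each of $1,2,3,4$, and let all labels be $0$ except that at one secret point $j$ the label is a fair coin. The concept $\mathbb 1_{\{j\}}$ errs only at $j$, half of the time: error $\frac18$. Any other $\mathbb 1_{\{i\}}$ errs at $i$ always and at $j$ half of the time: error $\frac14+\frac18=\frac38$. With $\varepsilon=\frac18$ a proper learner must find $j$. The only clue is a label $1$, and labels $1$ occur only at $j$.

The function $\equiv0$ has error $\frac18$ here, no worse than the best concept, and an improper learner that knew it was facing one of these four distributions could return it without a single query. A proper learner is not allowed to return it. This is the source of the cost in Theorem A.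

**Proof of Theorem A.**

**Step 1: the parameters $d$ and $\mathfrak s$.** One point of $\{1,\dots,M\}$ is shattered since $M\ge2$; no two points receive the pattern $(1,1)$. So $d=1$. With $h_0=\mathbb 1_{\{1\}}$, points $2,\dots,M$ and $h_i=\mathbb 1_{\{i\}}$, the only point among $2,\dots,M$ where $h_i$ and $h_0$ differ is $i$; so $\mathfrak s\ge M-1$. The point $0$ can never be used, because all concepts agree there. Using all of $1,\dots,M$ would require two singletons that differ on exactly one of these points, but distinct singletons differ on two. So $\mathfrak s=M-1$.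

**Step 2: distributions that force the output.** Let $a=\min\{\beta,\frac1M\}$ and $p=\varepsilon/a\le\frac12$. Put mass $a$ on each of $1,\dots,M$ and the rest on $0$. Under $P_j$ all labels are $0$, except that $Y\sim\mathrm{Ber}(p)$ given $X=j$; under $P_0$ all labels are $0$. Then
$$\mathrm{er}_{P_j}(\mathbb 1_{\{j\}})=a(1-p)\le\beta,\qquad\mathrm{er}_{P_j}(\mathbb 1_{\{i\}})=a+ap\quad(i\ne j).$$
The gap is $2ap=2\varepsilon>\varepsilon$, so a successful proper learner must output $\mathbb 1_{\{j\}}$.

**Step 3: comparison with the all-zero world.** Run the learner under $P_j$ and under $P_0$ with the same unlabeled sequence and the same internal randomness. Let $N_j$ be the number of distinct examples with instance $j$ that are queried. Let $B_l$ be the event that the $P_0$-run makes an $l$-th query to $j$ and the $P_j$-label of that example is $1$. Which example the $P_0$-run queries is a function of the unlabeled sequence and the internal randomness (all its answers are $0$), so it is independent of the $P_j$-labels given that sequence, and $\Pr(B_l)=p\,P_0(N_j\ge l)$.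 If no $B_l$ occurs, the two runs are identical. Hence
$$P_j(\hat h=\mathbb 1_{\{j\}})\le P_0(\hat h=\mathbb 1_{\{j\}})+p\,E_0N_j.\tag{5}$$

**Step 4: averaging over the secret.** Suppose the learner makes at most $n$ queries and has the guarantee. Average (5) over $j$, using $\sum_jP_0(\hat h=\mathbb 1_{\{j\}})\le1$ and $\sum_jN_j\le n$:
$$1-\delta\le\frac1M+\frac{pn}M,\qquad\text{so}\qquad n\ge\frac{M(1-\delta)-1}p\ge\frac{\frac34M-1}p\ge\frac M{4p}=\frac{Ma}{4\varepsilon}=\frac{\min\{M\beta,1\}}{4\varepsilon},$$
where $\frac34M-1\ge\frac14M$ because $M\ge2$. The consequence for (2) was computed in the previous section. $\blacksquare$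

## From singletons to a logarithm: where entropy arguments stop

Theorem A says nothing against (1): its lower bound is at most $\frac1{4\varepsilon}$, which the term $\tilde O(d/\varepsilon)$ swallows. To hurt (1) we must attack the leading term.

A natural plan is to take many concepts. A class of VC dimension about $k$ whose concepts have density $1/K$ can contain $N=K^k$ well separated members. So identifying the right one is a problem with $\log N=k\log K$ nats of uncertainty, and we want this number to appear in place of $k$.

**Setup.** Let $\mathcal X=[R]\times[K]$: $R$ rows with $K$ points each. For $g:[R]\to[K]$ the graph $G=\{(r,g(r))\}$ has one point per row. With $R=3$, $K=3$ and $g=(2,1,3)$, the graph is $\{(1,2),(2,1),(3,3)\}$. The concepts are $h_j=\mathbb 1_{G_j}$ for $N=K^k$ graphs $G_j$. Labels are $1$ with rate $b=\frac1K$ off the secret graph $G_j$ and with the slightly larger rate $b+\gamma$ on it, where $\gamma=4K\varepsilon$. Note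
$$\frac1{\gamma^2}=\frac1{16K^2\varepsilon^2}=\frac{\beta^2}{144\,\varepsilon^2}\quad\text{for }\beta=\tfrac3K,$$
so the goal is to show that about $\frac{\log N}{\gamma^2}$ queries are needed.

*Heuristic count.* One label on $G_j$ carries a divergence of about $\gamma^2/b=K\gamma^2$ about whether $j$ is the secret. If $n$ queries are spread evenly, $G_j$ gets $n/K$ of them, for a total of $\gamma^2n$. That should be at least $\log N$.

**Two standard attempts.** Let $Q_j$ be the law of the data when $j$ is the secret, $Q_0$ the law with rate $b$ everywhere, and $N_j$ the number of queried points in $G_j$. We use $\mathrm{KL}\le\chi^2$ for Bernoulli laws, and $\gamma\le\frac1K$.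

*Fano.* This needs the average over $j$ of $\mathrm{KL}(Q_j\|Q_0)\le2K\gamma^2\,E_{Q_j}N_j$ to be at least $\frac12\log N-\log2$ for success probability $\frac12$. It has the right $\log N$. But the expectation is under $Q_j$, where the learner may have guessed $j$ early and then put its remaining queries into $G_j$. The only general bound is $N_j\le n$, and it gives $n\ge\frac{\frac12\log N-\log2}{2K\gamma^2}$. A factor of order $K$ is lost.

*Pinsker from $Q_0$.* Here one uses $Q_j(\hat h=h_j)\le Q_0(\hat h=h_j)+\sqrt{\mathrm{KL}(Q_0\|Q_j)/2}$ with $\mathrm{KL}(Q_0\|Q_j)\le2K\gamma^2E_{Q_0}N_j$. Under $Q_0$ the learner knows nothing about $j$, so for suitable graphs the average of $E_{Q_0}N_j$ is of order $n/K$. Now the count of queries is right, but the inequality is violated only when $\gamma^2n$ is below a constant: it gives $n\ge c/\gamma^2$ and no $\log N$.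

The first attempt has the logarithm without the count, the second has the count without the logarithm. The obstacle is adaptive concentration on $G_j$.

**Letting the learner win when it concentrates.** The way past it has two parts.

First, choose the graphs so that *every* set $A$ of at most $n$ points is heavy ($|A\cap G_j|>8n/K$) for fewer than $\ell$ indices $j$, with $\ell\le\sqrt N$. This is a deterministic property, so it holds for adaptively chosen $A$.

Second, declare the learner successful at $j$ as soon as it concentrates on $G_j$: study the event $F_j$ that $A$ is heavy for $j$ or $\hat h=h_j$. Under $Q_0$, at most $\ell$ of the $F_j$ occur at once, so they have average probability at most $\ell/N\le N^{-1/2}$. And $F_j$ can be decided from a run that is stopped once $G_j$ has been queried more than $8n/K$ times, so on that run the likelihood ratio $dQ_j/dQ_0$ has second moment at most $e^{O(\gamma^2n)}$. Changing measure from $Q_0$ to $Q_j$ by Cauchy–Schwarz then multiplies $N^{-1/4}$ by a small power of $N$, as long as $n\le c\log N/\gamma^2$.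

## Random graphs with three combinatorial properties

We use these classical facts. For a sum $S$ of independent Bernoulli variables with mean $\mu$ and $t\ge1$, Chernoff's bound gives $\Pr(S\ge t\mu)\le(e/t)^{t\mu}$; if $\mu\le R$, then $\Pr(S\ge2R)\le e^{-R/3}$. For a sum of independent variables, each within $B$ of its mean, Bernstein's inequality gives $\Pr(|S-ES|\ge t)\le2\exp\big(-\frac{t^2}{2(\mathrm{Var}S+Bt/3)}\big)$.

Fix $k\ge3$, $K\ge K_0=2^{14}$, $\varepsilon\in[K^{-5},\frac1{4K^2}]$, and set
$$\gamma=4K\varepsilon\in\Big[\frac4{K^4},\frac1K\Big],\quad b=\frac1K,\quad N=K^k,\quad R=kK^8,\quad\mathcal X=[R]\times[K],\quad\ell=\lceil K\log(RK)\rceil,$$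
$$n=n_0=\Big\lfloor\frac{k\log K}{128\gamma^2}\Big\rfloor .$$

**Step 1: sizes of $n$ and $\ell$.** This step collects the numerical inequalities used later.

*Claim: $\frac14Kk\log K\le n\le RK$.* Since $\gamma\le\frac1K$, $\frac1{128\gamma^2}\ge\frac{K^2}{128}\ge\frac K2$, so $n\ge\frac K2k\log K-1\ge\frac K4k\log K$. Since $\gamma\ge4K^{-4}$, $\frac1{128\gamma^2}\le\frac{K^8}{2048}$, so $n\le k\log K\cdot K^8\le kK^9=RK$.

*Claim: $\ell\le K^{k/2}=\sqrt N$.* First, $\log k\le3K^{(k-3)/2}$: for $k=3$ this is $\log3\le3$, and for $k\ge4$ we have $K^{(k-3)/2}\ge128^{k-3}\ge k$. Second, $4+9\log K\le\sqrt K$: at $K=2^{14}$ it reads $4+87.4\le128$, and the derivative $\frac1{2\sqrt K}$ of the right side exceeds the derivative $\frac9K$ of the left side once $\sqrt K>18$. Since $\log(RK)=\log k+9\log K$,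
$$\ell\le K(\log k+9\log K)+1\le K\cdot K^{(k-3)/2}(4+9\log K)\le K^{(k-1)/2}\sqrt K=K^{k/2}.$$

**Step 2: the class.** Let $g_1,\dots,g_N:[R]\to[K]$ be independent and uniformly random, $G_j=\{(r,g_j(r)):r\in[R]\}$, $h_j=\mathbb 1_{G_j}$. We show that with positive probability the following hold together.

**(P1)** *No $4k$ points are shattered.*

Two points of one row cannot be shattered, since a graph contains one point per row and the pattern $(1,1)$ is missing. So fix $4k$ points in distinct rows. By symmetry at least half of the $2^{4k}$ patterns have at least $2k$ ones; select exactly $2^{4k-1}$ of those. Shattering needs distinct indices that realize the selected patterns. A pattern with $w\ge2k$ ones is realized by a given $g_j$ with probability at most $K^{-w}\le K^{-2k}$, and different $g_j$ are independent. There are at most $N^{2^{4k-1}}$ assignments of indices to patterns, so these $4k$ points are shattered with probability at most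
$$(NK^{-2k})^{2^{4k-1}}=K^{-k2^{4k-1}}.$$
There are at most $(RK)^{4k}$ sets of $4k$ points, $RK=kK^9\le K^{k+9}$, and $2^{4k-3}\ge k+10$ (at $k=3$: $512\ge13$; afterwards the left side grows by a factor $16$ each time). So (P1) fails with probability at most
$$(RK)^{4k}K^{-k2^{4k-1}}=\big(RK\cdot K^{-2^{4k-3}}\big)^{4k}\le K^{-4k}.$$

**(P2)** *$|G_i\cap G_j|\le R/2$ for all $i\ne j$.*

Here $|G_i\cap G_j|\sim\mathrm{Bin}(R,\frac1K)$. If it exceeds $R/2$, some set of at least $R/2$ rows consists of agreements, so this has probability at most $2^RK^{-R/2}$. Over all pairs the failure probability is at most $N^22^RK^{-R/2}=K^{2k}(4/K)^{R/2}\le K^{2k-R/4}\le K^{-2k}$, using $4/K\le K^{-1/2}$ and $R\ge16k$.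

**(P3)** *For every $A\subseteq\mathcal X$ with $|A|\le n$, fewer than $\ell$ indices $j$ satisfy $|A\cap G_j|>8n/K$.*

Enlarging $A$ only increases the number of such $j$, and $n\le|\mathcal X|$, so it suffices to treat $|A|=n$. For fixed $A$ and $j$, $|A\cap G_j|$ is a sum over rows of independent Bernoulli variables with success probabilities $\frac1K|A\cap(\{r\}\times[K])|$, of total mean $n/K$. By Chernoff with $t=8$, and $e^2\le8$,
$$\Pr(|A\cap G_j|>8n/K)\le(e/8)^{8n/K}\le e^{-8n/K}.$$
These events are independent over $j$. If (P3) fails, some $A$ of size $n$ and some $\ell$ indices all exceed, which has probability at most $(RK)^nN^\ell e^{-8n\ell/K}$. We split the exponent in two halves. Since $\ell\ge K\log(RK)$, $\frac{4n\ell}K\ge4n\log(RK)$. Since $n\ge\frac14Kk\log K$, $\frac{4n}K\ge\log N$, so $\frac{4n\ell}K\ge\ell\log N$. Hence (P3) fails with probability at most $e^{n\log(RK)-4n\log(RK)}=e^{-3n\log(RK)}$.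

The three failure probabilities $K^{-4k}$, $K^{-2k}$, $e^{-3n\log(RK)}$ sum to less than $1$. Fix graphs with (P1)–(P3) and let $\mathbb C=\{h_1,\dots,h_N\}$. By (P1) its VC dimension is at most $4k-1$, and by (P2) the $h_j$ are distinct. Note that a pattern with $w$ ones costs a factor $K^{-w}$ in (P1): this sparsity is why $N=K^k$ concepts fit into VC dimension $O(k)$.

## The two-sided estimate for Theorem B

**Step 3: distributions that force the output.** For $f:\mathcal X\to\{0,1\}$ let $P_f$ be: $X$ uniform on $\mathcal X$, $Y=f(X)$. Let $Q_j$ make the values $f(x)$ independent with $f(x)\sim\mathrm{Ber}(b+\gamma\mathbb 1[x\in G_j])$, and let $Q_0$ make them i.i.d. $\mathrm{Ber}(b)$. We use $Q_j,Q_0$ also for the joint laws with the unlabeled sequence and the internal randomness. Put $f(G)=\sum_{x\in G}f(x)$. Since $h_i\ne f$ on the part of $G_i$ where $f=0$ and off $G_i$ where $f=1$,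
$$\mathrm{er}_{P_f}(h_i)=\frac{R+f(\mathcal X)-2f(G_i)}{RK},\qquad\mathrm{er}_{P_f}(h_i)-\mathrm{er}_{P_f}(h_j)=\frac2{RK}\big(f(G_j)-f(G_i)\big).\tag{6}$$

*The gaps.* Under $Q_j$ we have $Ef(G_j)=R(b+\gamma)$ and, by (P2), $Ef(G_i)\le Rb+\frac{\gamma R}2$ for $i\ne j$. Each $f(G_i)$ is a sum of $R$ independent Bernoulli variables of variance at most $R(b+\gamma)\le\frac{2R}K$ in total. Bernstein with deviation $\frac{\gamma R}8$ has exponent
$$\frac{\gamma^2R^2/64}{2\big(\frac{2R}K+\frac{\gamma R}{24}\big)}\ge\frac{\gamma^2R^2/64}{\frac{49}{12}\cdot\frac RK}\ge\frac{\gamma^2RK}{300},\qquad\gamma^2RK\ge\frac{16}{K^8}\cdot kK^9=16kK .$$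
So with $Q_j$-probability at least $1-2Ne^{-16kK/300}\ge\frac{15}{16}$ all $f(G_i)$ are within $\frac{\gamma R}8$ of their means. (Indeed $2Ne^{-16kK/300}=2e^{-k(16K/300-\log K)}$, and $\frac{16K}{300}-\log K>800$ for $K\ge2^{14}$.) Then for $i\ne j$, $f(G_j)-f(G_i)\ge\frac{\gamma R}2-\frac{\gamma R}4=\frac{\gamma R}4$, and by (6) all gaps are at least $\frac2{RK}\cdot\frac{\gamma R}4=\frac\gamma{2K}=2\varepsilon$.

*The noise budget.* We have $\mathrm{er}_{P_f}(h_j)\le\frac1{RK}(R+f(\mathcal X\setminus G_j))\le\frac3K=\beta$ unless $f(\mathcal X\setminus G_j)>2R$. The mean of this sum is at most $RK\cdot b=R$, so the exception has probability at most $e^{-R/3}\le\frac1{16}$.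

So with $Q_j$-probability at least $\frac78$, both $\inf_h\mathrm{er}_{P_f}(h)\le\beta$ holds and success of a proper learner forces $\hat h=h_j$. The guarantee applies to each fixed such $f$. If a proper learner with at most $n$ queries had it (with $\delta\le\frac14$), then
$$\frac1N\sum_{j=1}^NQ_j(\hat h=h_j)\ge\frac78\cdot\frac34>\frac12.\tag{7}$$

*Remark.* On the event where all $f(G_i)$ are within $\frac{\gamma R}8$ of their means, $f(G_i)\le\frac{2R}K+\frac R{8K}<\frac R2$, so by (6) the zero function, with error $\frac{f(\mathcal X)}{RK}$, beats every concept. As with singletons, the difficulty is created by properness.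

**Step 4: stopped runs.** The aim is to decide success from few observations inside $G_j$. Condition on the unlabeled sequence and the internal randomness, which are independent of $f$; the bound below holds for every value of these. The learner is now a deterministic rule that maps past answers to the next query. Querying an $x$ already seen gives no information, so consider only *revelations*, queries of new points $x$. Given the past, the revealed $f(x)$ is $\mathrm{Ber}(b)$ under $Q_0$ and $\mathrm{Ber}(b+\gamma\mathbb 1[x\in G_j])$ under $Q_j$. Let $A$, $|A|\le n$, be the final set of queried points, and let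
$$F_j=\{|A\cap G_j|>8n/K\}\cup\{|A\cap G_j|\le8n/K,\ \hat h=h_j\}\supseteq\{\hat h=h_j\}.$$
For index $j$, stop the run when the number of queried points in $G_j$ first exceeds $8n/K$, or at the end. The stopped run determines $F_j$: if it stopped by exceedance, $F_j$ has occurred; otherwise the whole run, including $\hat h$, is visible. At most $u=\lfloor8n/K\rfloor+1$ points of $G_j$ are revealed in it.

**Step 5: second moment of the likelihood ratio.** Let $\Lambda_j$ be the log-likelihood ratio of $Q_j$ to $Q_0$ for the stopped run. A revealed point outside $G_j$ contributes the factor $1$ to $e^{\Lambda_j}$. For a revealed point in $G_j$ the conditional second moment under $Q_0$ of its factor is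
$$\frac{(b+\gamma)^2}b+\frac{(1-b-\gamma)^2}{1-b}=1+\frac{\gamma^2}{b(1-b)}\le\tau:=1+2K\gamma^2 .$$
Let $\Lambda_j^{(l)}$ and $c_l$ be the log-likelihood ratio and the number of revealed points of $G_j$ after $l$ revelations of the stopped run. Whether the next revealed point lies in $G_j$ is determined by the past. If it does not, $e^{2\Lambda_j^{(l)}}\tau^{-c_l}$ is unchanged; if it does, its conditional expectation is multiplied by at most $\tau\cdot\tau^{-1}=1$. So it is a supermartingale under $Q_0$ with initial value $1$. Since $c_l\le u$,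
$$E_{Q_0}e^{2\Lambda_j}\le\tau^u\le e^{2K\gamma^2u}.\tag{8}$$

**Step 6: change of measure and averaging.** By Cauchy–Schwarz and (8),
$$Q_j(F_j)=E_{Q_0}[\mathbb 1_{F_j}e^{\Lambda_j}]\le\sqrt{Q_0(F_j)}\;e^{K\gamma^2u}.$$
Under $Q_0$, by (P3) applied to the realized $A$, and since $\hat h=h_j$ for at most one $j$,
$$\sum_jQ_0(F_j)\le(\ell-1)+1=\ell.\tag{9}$$
By Jensen (concavity of the square root), (9), $\ell\le\sqrt N$, and $K\gamma^2u\le8\gamma^2n+K\gamma^2$ with $8\gamma^2n\le\frac{k\log K}{16}$ and $K\gamma^2\le\frac1K\le1$,
$$\frac1N\sum_jQ_j(\hat h=h_j)\le e^{K\gamma^2u}\sqrt{\frac\ell N}\le e^{8\gamma^2n+K\gamma^2}K^{-k/4}\le e\,K^{k/16-k/4}\le e\,K^{-9/16}<\frac12,$$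
the last two steps because $k\ge3$ and $K\ge2^{14}$. This contradicts (7). So more than $n_0$ queries are needed.

**Step 7: the form in terms of $d$ and $\beta$.** Let $d\ge11$, $\beta\le\beta_0$, $\beta^5\le\varepsilon\le\frac{\beta^2}{144}$, $\delta\le\frac14$. Take $k=\lfloor\frac{d+1}4\rfloor$ and $K=\lceil\frac3\beta\rceil$. Then $k\ge3$, $4k-1\le d$, and $k\ge\frac{d-2}4\ge\frac d8$. Also $K\ge K_0$ and $\frac3K\le\beta\le\frac6K$, so $K^{-5}\le\beta^5\le\varepsilon$ and $\frac1{4K^2}\ge\frac{\beta^2}{144}\ge\varepsilon$. Theorem B applies at $\frac3K\le\beta$, and the query complexity is nondecreasing in $\beta$. An integer larger than $\lfloor y\rfloor$ is at least $y$, so it is at least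
$$\frac{k\log K}{2048K^2\varepsilon^2}\ge\frac d8\cdot\frac{\beta^2}{36\cdot2048\,\varepsilon^2}\log\frac3\beta\ge c\,\frac{\beta^2}{\varepsilon^2}d\log\frac1\beta .$$
The failure of (1) for proper learners was computed after the definitions. $\blacksquare$

## One class that defeats both bounds

**Proof of Corollary B$'$.** The point is to place all the classes for $k=3$ side by side without raising the VC dimension.

**Step 1: gluing.** For $K\ge K_0$ let $\mathbb C_K=\{h_1^K,\dots,h_{N_K}^K\}$ on $\mathcal X_K$ be the class of Theorem B with $k=3$, $\varepsilon=K^{-3}$. Let $\mathcal X=\bigsqcup_K\mathcal X_K$, and let $h_*$ equal $h_1^K$ on each $\mathcal X_K$. Let $\mathbb C^*$ consist of all functions equal to some $h_j^K$ on one block $\mathcal X_K$ and to $h_*$ on all other blocks. It is countable.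

**Step 2: VC dimension.** Replacing each $h$ by $h\oplus h_*$ does not change which sets are shattered. Each $h\oplus h_*$ vanishes outside a single block, so no such function is $1$ at points of two different blocks, and a shattered set lies in one block. The trace of $\mathbb C^*$ on $\mathcal X_K$ is exactly $\mathbb C_K$ (the functions that differ from $h_*$ elsewhere contribute $h_1^K$). So the VC dimension is at most $11$.

**Step 3: restriction of learners.** If $P$ is supported on $\mathcal X_K\times\{0,1\}$, a proper learner for $\mathbb C^*$ yields, by restricting its output to $\mathcal X_K$, a proper learner for $\mathbb C_K$ with the same errors and the same infimum. So at $\beta=\frac3K$, $\varepsilon=K^{-3}$, $\delta=\frac14$ it needs more than $\lfloor\frac3{2048}K^4\log K\rfloor$ queries, while (1) is $O(K^4)+K^3\,\mathrm{polylog}(K)$, with constants and exponents that may depend on $\mathbb C^*$ but not on $K$. The ratio tends to infinity.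

**Step 4: the bound (2).** Since $\min\{\mathfrak sd,\frac d\varepsilon\}\le\frac d\varepsilon$, the same computation applies to (2). In fact $\mathfrak s=\infty$ for $\mathbb C^*$: in each block pick a point $x_K$ where some $h_j^K$ differs from $h_*$; the corresponding concepts, with $h_0=h_*$, form arbitrarily large stars on the points $x_K$. So for this class the minimum equals $\frac d\varepsilon$, and (2) coincides with (1). $\blacksquare$

## Uniform sampling, and the design problem behind Theorem C

We turn to Theorem C. Suppose we have reduced to finitely many candidates $h_1,\dots,h_N$, all within distance $\rho$ of a known concept $h_0$ with error at most $\rho$, where $\rho$ is of order $\alpha=\max\{\beta,\varepsilon\}$. On a finite pool of $m$ points with uniform measure $\mu$, let $G_a$ be the set where $h_a\ne h_0$, and $z_i=1$ if $h_0$ errs at point $i$. Passing from $h_0$ to $h_a$ changes the error by $\mu(G_a)-2Q_a$ with $Q_a=\frac1m\sum_{i\in G_a}z_i$. The sets $G_a$ are known; the $z_i$ cost queries. So we must estimate all $Q_a$ to accuracy of order $\varepsilon$.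

Draw $i$ with probability $w(i)/m$ on a set $D\supseteq\bigcup_aG_a$ with $\kappa=\mu(D)$, and average $z_i\mathbb 1[i\in G_a]/w(i)$. The second moment is $V_w(a)=\frac1m\sum_{i\in G_a}z_i/w(i)$, and about $V_w(a)\varepsilon^{-2}\log N$ draws are needed. The first choice is uniform, $w=\frac1\kappa$. It gives $V_w(a)=\kappa Q_a\le\kappa\rho$, so about $\kappa\rho/\varepsilon^2$ draws, up to the logarithm. With $\kappa=1$ this is $\beta/\varepsilon^2$ instead of $\beta^2/\varepsilon^2$.

*Example.* Let $G_1,\dots,G_q$ be disjoint with $\mu(G_a)=\rho$ and $D$ their union, so $\kappa=q\rho$. If all errors of $h_0$ are in $G_1$ and fill it, the uniform design has $V_w(1)=\kappa\rho=q\rho^2$. The design $w=\frac1{2\kappa}+\frac1{2\rho}\mathbb 1_{G_1}$ has $V_w(1)\le2\rho\cdot\rho=2\rho^2$, and $V_w(a)=0$ for the other $a$. But it depends on where the errors are, and this is unknown.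

The way out is that for any weights $p$ on the candidates there is a design $w_p$, computable *without* the $z_i$, whose *$p$-average* second moment is at most $2\rho^2$. If some $V_{w_p}(a)$ is large, a few queries detect it, and we can raise $p_a$. A multiplicative-weights scheme run in this way produces, from only about $\kappa L/\varepsilon$ queries, an averaged design that is good for all $a$ at once.

## Tools for the upper bound

$C$ denotes universal constants that may change between occurrences.

**Haussler's bound (Haussler 1995).** In a class of VC dimension $v$, a set of concepts with pairwise $\nu(h\ne h')>r$ has size at most $e(v+1)(2e/r)^v$.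

**Relative deviations.** *There is $C$ such that if $\alpha\le1$ and $n=\lceil\frac C\alpha(d\log\frac4\alpha+\log\frac2\delta)\rceil$, then with probability at least $1-\delta$ over $S\sim P^n$ all $h\in\mathbb C$ satisfy $\mathrm{er}_P(h)\le2\,\mathrm{er}_S(h)+\alpha$ and $\mathrm{er}_S(h)\le2\,\mathrm{er}_P(h)+\alpha$.*

*Proof.* The sets $\{(x,y):h(x)\ne y\}$ have VC dimension at most $d$: two points $(x,0),(x,1)$ are never both in such a set, and for distinct $x$'s we only take an exclusive or with fixed labels. The Vapnik–Chervonenkis inequality states that each of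
$$\sup_h\frac{\mathrm{er}_P(h)-\mathrm{er}_S(h)}{\sqrt{\mathrm{er}_P(h)}}>\eta,\qquad\sup_h\frac{\mathrm{er}_S(h)-\mathrm{er}_P(h)}{\sqrt{\mathrm{er}_S(h)}}>\eta$$
has probability at most $4(2en/d)^de^{-n\eta^2/4}$. So with probability at least $1-\delta$ neither occurs for $\eta^2=\frac4n\big(d\log\frac{2en}d+\log\frac8\delta\big)$.

We check $\eta^2\le\alpha$. The function $\frac{\log(2ex)}x$ decreases for $x\ge1$, and $\frac nd\ge x_0:=\frac C\alpha\log\frac4\alpha$. Using $\log\frac1\alpha+\log\log\frac4\alpha\le2\log\frac4\alpha$,
$$\frac{\log(2ex_0)}{x_0}\le\alpha\,\frac{\log(2eC)+2\log(4/\alpha)}{C\log(4/\alpha)}\le\frac\alpha8$$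
for $C$ large, because $\log\frac4\alpha\ge\log4$. Also $\log\frac8\delta\le3\log\frac2\delta$, so $\frac4n\log\frac8\delta\le\frac{12\alpha}C\le\frac\alpha2$. Thus $\eta^2\le\alpha$. Finally $\eta\sqrt x\le\frac x2+\frac{\eta^2}2$. With $x=\mathrm{er}_P(h)$ the first bound becomes $\mathrm{er}_P\le\mathrm{er}_S+\frac12\mathrm{er}_P+\frac\alpha2$, that is, $\mathrm{er}_P\le2\,\mathrm{er}_S+\alpha$; the second is the same with the roles exchanged. $\square$

**Lemma V.** *Let $\mathcal E$ be a family of subsets of a finite set, of VC dimension at most $v$ ($v\ge1$), with $\nu(E)\le\sigma^2\in(0,1]$ for all $E\in\mathcal E$. With probability at least $1-\delta$ over $n$ i.i.d. draws from $\nu$, with empirical measure $\nu_n$,*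
$$\sup_{\mathcal E}|\nu_n(E)-\nu(E)|\le C\Big(\sqrt{\sigma^2\Lambda/n}+\Lambda/n\Big),\qquad\Lambda=v\log\frac{e^4}{\sigma^2}+\log\frac1\delta .$$

*Proof.* Let $Z$ be the expected supremum, $\hat\sigma^2=\sup_{\mathcal E}\nu_n(E)$, and $\phi(x)=x\log(e^4/x)$, $\phi(0)=0$. On $(0,2]$, $\phi\ge0$, $\phi'=3-\log x>0$ and $\phi''=-\frac1x<0$. So $\phi$ is increasing and concave, and $\sqrt\phi$ is concave too.

*Entropy integral.* Symmetrization bounds $Z$ by twice the expected supremum of $|\frac1n\sum_i\epsilon_i\mathbb 1_E(x_i)|$ with random signs $\epsilon_i$. Dudley's integral is applied to $\mathcal E\cup\{\emptyset\}$, of VC dimension at most $v+1$, in $L_2(\nu_n)$; all members are within $\hat\sigma$ of $\emptyset$, where the process is $0$. Distance greater than $u$ in $L_2$ means distance greater than $u^2$ in $L_1$, so by Haussler the log covering number at scale $u\le1$ is at most $\log\big(e(v+2)\big)+(v+1)\log\frac{2e}{u^2}\le Cv\log\frac Cu$. Hence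
$$Z\le\frac C{\sqrt n}E\int_0^{\hat\sigma}\sqrt{v\log(C/u)}\,du .$$
By Jensen, $\int_0^s\sqrt{\log(C/u)}\,du\le s\sqrt{\frac1s\int_0^s\log(C/u)\,du}=s\sqrt{\log(C/s)+1}$, and for $s\le1$ this is at most $C\sqrt{\phi(s^2)}$. So, by Jensen for $\sqrt\phi$ and $E\hat\sigma^2\le\sigma^2+Z\le2$,
$$Z\le C\sqrt{v/n}\;E\sqrt{\phi(\hat\sigma^2)}\le C\sqrt{v\,\phi(\sigma^2+Z)/n}.$$

*Solving for $Z$.* If $Z\le\sigma^2$, then $\phi(\sigma^2+Z)\le\phi(2\sigma^2)\le2\sigma^2\log\frac{e^4}{\sigma^2}$, so $Z\le C\sqrt{v\sigma^2\log(e^4/\sigma^2)/n}$. If $Z>\sigma^2$, then $\phi(\sigma^2+Z)\le\phi(2Z)\le2Z\log\frac{e^4}{\sigma^2}$, and $Z\le C\sqrt{vZ\log(e^4/\sigma^2)/n}$ gives $Z\le Cv\log(e^4/\sigma^2)/n$.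

*Deviation.* By Bousquet's inequality, applied to the functions $\pm(\mathbb 1_E-\nu(E))$ of variance at most $\sigma^2$, with probability at least $1-e^{-t}$ the supremum is at most
$$Z+\sqrt{\frac{2t(\sigma^2+2Z)}n}+\frac t{3n}\le2Z+\sqrt{\frac{2t\sigma^2}n}+\frac{2t}n,$$
because $\sqrt{4tZ/n}\le Z+\frac tn$. Take $t=\log\frac1\delta$. $\square$

**Lemma S.** *Let $U=(X_1,\dots,X_m)$ be a finite pool, $\mu$ the uniform measure on its indices, $h_0\in\mathbb C$, $\rho>0$, $H\subseteq\mathbb C$ with $\mu(h\ne h_0)\le\rho$ for all $h\in H$, and $D=\{i:\exists h\in H,\ h(X_i)\ne h_0(X_i)\}\ne\emptyset$. Then $\mu(D)\le4\mathfrak s\rho$.*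

*Proof.* We build a star by random choice and deletion. Since $D\ne\emptyset$, $\mathfrak s\ge1$. Let $p=\rho/\mu(D)$; if $p>1$ the claim is trivial. For $i\in D$ pick $h^{(i)}\in H$ that differs from $h_0$ at $X_i$. Draw $q=\lceil\frac1{2p}\rceil$ i.i.d. uniform indices $i_1,\dots,i_q$ from $D$. Call an ordered pair $(a,b)$, $a\ne b$, bad if $h^{(i_a)}(X_{i_b})\ne h_0(X_{i_b})$. The disagreement set of $h^{(i_a)}$ and $h_0$ lies in $D$ and has $\mu$-measure at most $\rho$, so a pair is bad with probability at most $p$. Since $(q-1)p\le\frac12$,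
$$E[q-\#\text{bad}]\ge q-q(q-1)p\ge\frac q2\ge\frac1{4p}.$$
For some outcome, deleting one index per bad pair leaves at least $\frac1{4p}$ indices with no bad pair. Their $X$-values are distinct: if $X_{i_a}=X_{i_b}$, then $h^{(i_a)}$ differs from $h_0$ at $X_{i_b}$ as well, and $(a,b)$ is bad. With $h_0$ and the $h^{(i)}$ they form a star, so $\mathfrak s\ge\frac1{4p}=\frac{\mu(D)}{4\rho}$. $\square$

*Example.* For the singletons of Theorem A with pool $1,\dots,M$ (each once), $h_0=\mathbb 1_{\{1\}}$, $H=\mathbb C_M$, $\rho=\frac2M$: here $D$ is the whole pool, and the lemma reads $1\le4(M-1)\cdot\frac2M$.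

## A proper learner that learns its own sampling design

**Proof of Theorem C.** Recall $\alpha=\max\{\beta,\varepsilon\}$, $L=d\log\frac4\alpha+\log\frac2\delta$; note $L\ge1$.

**Step 0: a finite pool.** This replaces $P$ by a finite uniform measure. Take a pool $U$ of $m=m(d,\varepsilon,\delta)$ fresh examples, $m$ so large that with probability at least $1-\frac\delta8$, $\sup_{h\in\mathbb C}|\mathrm{er}_U(h)-\mathrm{er}_P(h)|\le\frac\varepsilon{16}$ (uniform convergence for VC classes), and also $e^{-2m\varepsilon^2}\le\frac\delta8$. Let $\mu$ be uniform on the pool indices and $h_U\in\arg\min_{\mathbb C}\mathrm{er}_U$. Then $\mathrm{er}_U(h_U)\le\beta+\frac\varepsilon{16}\le1.1\alpha$. The pool labels are now fixed but hidden. Later steps draw pool indices with fresh internal randomness, and each is analyzed conditionally on the earlier ones.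

**Step 1: a base concept $h_0\in\mathbb C$ with $\mathrm{er}_U(h_0)\le12\alpha$.** It localizes the problem. If $\alpha\ge\frac1{12}$, any $h_0\in\mathbb C$ will do. Otherwise:

*For item 1.* Query all of $\lceil CL/\alpha\rceil\le CL/\varepsilon$ separate fresh examples $S$ and let $h_0$ minimize $\mathrm{er}_S$ over $\mathbb C$. Some $h\in\mathbb C$ has $\mathrm{er}_P(h)\le1.1\alpha$. By the relative deviation bound at confidence $\frac\delta8$ (note $\log\frac{16}\delta\le4\log\frac2\delta$), with probability at least $1-\frac\delta8$,
$$\mathrm{er}_S(h_0)\le\mathrm{er}_S(h)\le2.2\alpha+\alpha=3.2\alpha,\qquad\mathrm{er}_P(h_0)\le2(3.2\alpha)+\alpha\le8\alpha,$$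
so $\mathrm{er}_U(h_0)\le8\alpha+\frac\varepsilon{16}\le12\alpha$.

*For item 2.* Run $\mathbb A_{avid}$ on separate fresh data with accuracy $\alpha$ and confidence $\frac\delta8$. By (2) this costs $O(d+\log\frac1\delta)+\tilde O(\min\{\mathfrak sd,\frac d\varepsilon\})$ queries, since $\beta\le\alpha$ and $\varepsilon\le\alpha$. With probability at least $1-\frac\delta8$ its output $\hat h$, perhaps not in $\mathbb C$, has $\mathrm{er}_P(\hat h)\le\beta+\alpha\le2\alpha$. Since $\hat h$ is independent of the pool, Hoeffding gives $\mathrm{er}_U(\hat h)\le3\alpha$ with probability at least $1-\frac\delta8$. Now return to $\mathbb C$: let $h_0\in\mathbb C$ minimize $\mu(h\ne\hat h)$, which needs no labels. The minimum is at most $\mu(h_U\ne\hat h)\le1.1\alpha+3\alpha=4.1\alpha$, so $\mathrm{er}_U(h_0)\le7.1\alpha$.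

Let $\rho=14\alpha$, $H=\{h\in\mathbb C:\mu(h\ne h_0)\le\rho\}$. Then $h_U\in H$, since $1.1\alpha+12\alpha\le14\alpha$. Let $D=\{i:\exists h\in H,\ h(X_i)\ne h_0(X_i)\}$ and $\kappa=\mu(D)$. If $D=\emptyset$, output $h_0$, which agrees with $h_U$ on the pool. Otherwise Lemma S gives $\kappa\le\min\{1,56\mathfrak s\alpha\}$; this holds on every outcome, because it uses only the definition of $H$. Let $\nu$ be uniform on $D$, $z_i=\mathbb 1[Y_i\ne h_0(X_i)]$, and $G_h=\{i:h(X_i)\ne h_0(X_i)\}\subseteq D$ for $h\in H$. On $G_h$ exactly one of $h,h_0$ errs, so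
$$\mathrm{er}_U(h)=\mathrm{er}_U(h_0)+\mu(G_h)-2Q(h),\quad Q(h)=\frac1m\sum_{i\in G_h}z_i,\quad\mu(G_h)\le\rho,\quad\frac1m\sum_{i\in D}z_i\le\mathrm{er}_U(h_0)\le\rho.\tag{10}$$

**Step 2: reduction to finitely many candidates.** Let $r=\alpha^2$ and let $g_1,\dots,g_N$ be a maximal subset of $H$ with pairwise $\mu(h\ne h')>r$. By Haussler's bound, $\log N\le\log(e(d+1))+d\log\frac{2e}{\alpha^2}\le Cd\log\frac4\alpha$. By maximality each $h\in H$ can be assigned to a cell $a$ with $\mu(h\ne g_a)\le r$; the concept $g_a$ itself is in cell $a$. Query $n_2$ i.i.d. draws from $\nu$, and let $h_a$ minimize the empirical error on them within cell $a$. We show that the cell of $h_U$ loses little.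

For $h,h'$ in one cell put $E_{h,h'}=\{i\in D:h(X_i)\ne Y_i,\ h'(X_i)=Y_i\}$.

*VC dimension.* $E_{h,h'}=A_h\cap(D\setminus A_{h'})$ with $A_h=\{i\in D:h(X_i)\ne Y_i\}$, and the $A_h$ have VC dimension at most $d$ (two indices with equal $X$-value cannot be shattered). By Sauer's lemma the sets $A_h$ cut out at most $(10e)^d$ subsets of any $10d$ indices, so the sets $E_{h,h'}$ cut out at most $(10e)^{2d}<740^d<2^{10d}$. So their VC dimension is less than $10d$.

*Size.* Since $\mu(h\ne h')\le2r$, $\nu(E_{h,h'})\le\sigma^2:=\min\{1,\frac{2r}\kappa\}$, and $\sigma^2\ge\alpha^2$ because $\kappa\le1$.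

*Meaning.* All members of $H$ agree off $D$, so $\mathrm{er}_U(h)-\mathrm{er}_U(h')=\kappa\big(\nu(E_{h,h'})-\nu(E_{h',h})\big)$.

Lemma V with $v=10d$ at confidence $\frac\delta8$ has $\Lambda\le CL$, since $\log\frac{e^4}{\sigma^2}\le4+2\log\frac1\alpha$. Moreover $\kappa^2\sigma^2\le2\kappa r\le2\alpha^2$. So $n_2=\lceil C(\frac{\alpha^2}{\varepsilon^2}+\frac\kappa\varepsilon)L\rceil$ ensures, with probability at least $1-\frac\delta8$, that all deviations $|\nu_{n_2}(E)-\nu(E)|$ are at most $\frac\varepsilon{16\kappa}$. Let $a^*$ be the cell of $h_U$. The empirical error of $h_{a^*}$ minus that of $h_U$, which is $\nu_{n_2}(E_{h_{a^*},h_U})-\nu_{n_2}(E_{h_U,h_{a^*}})$, is at most $0$. Therefore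
$$\mathrm{er}_U(h_{a^*})\le\mathrm{er}_U(h_U)+\kappa\cdot\frac{2\varepsilon}{16\kappa}=\mathrm{er}_U(h_U)+\frac\varepsilon8.\tag{11}$$

**Step 3: learning a sampling design.** The aim is a density $\bar w$ on $D$ with $V_{\bar w}(a)\le C(\rho^2+\kappa\varepsilon)$ for all $a$. Write $G_a=G_{h_a}$, $I=\{a:G_a\ne\emptyset\}$. If $I=\emptyset$, output any $h_a$: all of them agree with $h_{a^*}$ on the pool, and (11) applies. Otherwise, for a probability vector $p$ on $I$ let $m_p(i)=\sum_ap_a\mathbb 1[i\in G_a]$, $M_p=\frac1m\sum_im_p(i)=\sum_ap_a\mu(G_a)\in(0,\rho]$, and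
$$w_p(i)=\frac1{2\kappa}+\frac{m_p(i)}{2M_p}\quad(i\in D),\qquad\frac1m\sum_{i\in D}w_p(i)=\frac12+\frac12=1 .$$
For positive $w$ on $D$ let $V_w(a)=\frac1m\sum_{i\in G_a}z_i/w(i)$. Since $m_p\le2M_pw_p$, for every $p$, without knowledge of $z$, (10) gives
$$\sum_ap_aV_{w_p}(a)=\frac1m\sum_{i\in D}\frac{m_p(i)}{w_p(i)}z_i\le2M_p\cdot\frac1m\sum_{i\in D}z_i\le2\rho^2.\tag{12}$$

*The scheme.* Let $p_1$ be uniform on $I$. For $t=1,\dots,T=\lceil\kappa L/\varepsilon\rceil$: let $w_t=w_{p_t}$, draw $i_t\sim\nu$, query it, and set
$$X_t(a)=\frac{z_{i_t}\mathbb 1[i_t\in G_a]}{2\kappa w_t(i_t)}\in[0,1],\qquad p_{t+1}(a)\propto p_t(a)e^{X_t(a)} .$$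
The range is $[0,1]$ because $w_t\ge\frac1{2\kappa}$. Since $|D|=\kappa m$, the expectation given the past is $E_tX_t(a)=V_{w_t}(a)/(2\kappa^2)$. Let $\bar X_t=\sum_ap_t(a)X_t(a)$. By (12), $E_t\bar X_t\le\rho^2/\kappa^2$.

*Regret.* The normalizing constants telescope, and $e^x\le1+(e-1)x$ on $[0,1]$, so for every $a\in I$
$$\sum_tX_t(a)-\log|I|\le\log\sum_{a'}\frac1{|I|}e^{\sum_tX_t(a')}=\sum_t\log\sum_{a'}p_t(a')e^{X_t(a')}\le(e-1)\sum_t\bar X_t.\tag{13}$$

*Concentration.* For a $[0,1]$-valued variable $X_t$ with conditional mean $\mu_t$, convexity gives $E_te^{X_t}\le1+(e-1)\mu_t\le e^{(e-1)\mu_t}$ and $E_te^{-X_t}\le1-(1-\frac1e)\mu_t\le e^{-(1-1/e)\mu_t}$. So $\exp\big(\sum_t\bar X_t-(e-1)\sum_tE_t\bar X_t\big)$ and $\exp\big((1-\frac1e)\sum_tE_tX_t(a)-\sum_tX_t(a)\big)$ are supermartingales in the number of rounds, with expectation at most $1$. By Markov's inequality at level $\frac\delta{16}$ for the first and $\frac\delta{16N}$ for each of the others, with probability at least $1-\frac\delta8$, for all $a\in I$,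
$$\sum_t\bar X_t\le(e-1)\sum_tE_t\bar X_t+\log\frac{16}\delta,\qquad\sum_tE_tX_t(a)\le\frac e{e-1}\Big(\sum_tX_t(a)+\log\frac{16N}\delta\Big).$$

*Combination.* Insert (13) in the second inequality and then the first, with $E_t\bar X_t\le\rho^2/\kappa^2$:
$$\sum_tE_tX_t(a)\le e(e-1)\,T\frac{\rho^2}{\kappa^2}+C\Big(\log N+\log\frac{16}\delta\Big).$$
Multiply by $2\kappa^2/T$. Since $2e(e-1)\le10$, $\log N+\log\frac{16}\delta\le CL$ and $T\ge\kappa L/\varepsilon$,
$$\frac1T\sum_tV_{w_t}(a)\le10\rho^2+C\kappa^2\frac{\log N+\log(16/\delta)}T\le C(\rho^2+\kappa\varepsilon).$$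
Let $\bar w=\frac1T\sum_tw_t$. By convexity of $x\mapsto1/x$,
$$V_{\bar w}(a)\le C(\rho^2+\kappa\varepsilon)\quad(a\in I),\qquad\bar w\ge\frac1{2\kappa}\text{ on }D,\qquad\frac1m\sum_{i\in D}\bar w(i)=1.\tag{14}$$

**Step 4: estimation and output.** Draw $n_4$ i.i.d. indices $j_1,j_2,\dots$ from the distribution $\bar w(i)/m$ on $D$, query them, and set
$$\hat Q(a)=\frac1{n_4}\sum_l\frac{z_{j_l}\mathbb 1[j_l\in G_a]}{\bar w(j_l)},$$
so that $\hat Q(a)=0=Q(h_a)$ if $G_a=\emptyset$. The summands have mean $Q(h_a)$, lie in $[0,2\kappa]$, and have second moment $V_{\bar w}(a)$. By (14), Bernstein and a union bound over the $N$ candidates, $n_4=\lceil C(\frac{\rho^2}{\varepsilon^2}+\frac\kappa\varepsilon)L\rceil$ gives $|\hat Q(a)-Q(h_a)|\le\frac\varepsilon{32}$ for all $a$ with probability at least $1-\frac\delta8$. Output $h_{\hat a}\in\mathbb C$ with $\hat a\in\arg\min_a[\mu(G_a)-2\hat Q(a)]$.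

**Step 5: the error of the output.** At most six events of probability at most $\frac\delta8$ were excluded (pool, at most two in Step 1, one each in Steps 2, 3, 4), so everything holds with probability at least $1-\frac{6\delta}8$. By (10), $\mathrm{er}_U(h_{\hat a})\le\min_a\mathrm{er}_U(h_a)+4\cdot\frac\varepsilon{32}$. With (11), $\mathrm{er}_U(h_{\hat a})\le\min_{\mathbb C}\mathrm{er}_U+\frac\varepsilon4$; the early outputs in Steps 1 and 3 satisfy this too. Passing from $U$ to $P$ twice,
$$\mathrm{er}_P(h_{\hat a})\le\inf_{\mathbb C}\mathrm{er}_P+\frac\varepsilon4+\frac\varepsilon8<\inf_{\mathbb C}\mathrm{er}_P+\varepsilon .$$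

**Step 6: the number of queries.** Steps 2–4 use at most $C(\frac{\alpha^2}{\varepsilon^2}+\frac\kappa\varepsilon)L+3$ queries. The $3$ is absorbed because $\alpha\ge\varepsilon$ and $L\ge1$, and $\frac{\alpha^2}{\varepsilon^2}\le\frac{\beta^2}{\varepsilon^2}+1$.

*Item 1.* Use $\kappa\le1$ and $1\le\frac1\varepsilon$; Step 1 adds at most $CL/\varepsilon$. This gives $C(\frac{\beta^2}{\varepsilon^2}+\frac1\varepsilon)L$. For (3): if $\beta\ge\varepsilon$, then $L=d\log\frac4\beta+\log\frac2\delta\le d\log\frac4\varepsilon+\log\frac2\delta$. If $\beta<\varepsilon$, then $L=d\log\frac4\varepsilon+\log\frac2\delta$ and $\frac{\beta^2}{\varepsilon^2}L\le L\le\frac L\varepsilon$.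

*Item 2.* Use $\frac\kappa\varepsilon\le56\min\{\frac1\varepsilon,\mathfrak s\frac\alpha\varepsilon\}\le56\min\{\frac1\varepsilon,\mathfrak s(1+\frac\beta\varepsilon)\}$. Step 1 adds $O(d+\log\frac1\delta)+\tilde O(\min\{\mathfrak sd,\frac d\varepsilon\})$, whose second part is within the $\tilde O$ term of (4). If $\beta\ge\varepsilon$, the terms $O(d+\log\frac1\delta)$ and $\frac{\alpha^2}{\varepsilon^2}L$ are covered by the leading term of (4), as $\frac{\beta^2}{\varepsilon^2}\ge1$ and $\log\frac4\beta\ge1$. If $\beta<\varepsilon$, then $\frac{\alpha^2}{\varepsilon^2}L=L$, and both are absorbed in $\tilde O$, since $\min\{\frac1\varepsilon,\mathfrak s(1+\frac\beta\varepsilon)\}\ge1$ ($\mathfrak s\ge1$ because $d\ge1$). $\blacksquare$
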